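\title{Eymard's conjecture (H) fails for $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$}

\begin{abstract}
The Fourier algebra $A(G)$ of a locally compact group $G$ acts on the group von Neumann algebra $L(G)$, and Eymard's conjecture (H) asserts that every $x\in L(G)$ lies in the $\sigma$-weak closure of $A(G)\cdot x$. We show that (H) fails for the connected, second countable group $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$. The proof has two independent parts. First, (H) holds for $G\times\mathbb T^{\mathbb N}$ if and only if the constant function $1$ can be approximated by elements of $A(G)$ in a natural weak topology on the multipliers of $A(G)$; the tool is the normal derivative of the uniform measure on a sphere. Second, this approximation is impossible for $SL(3,\mathbb R)$, because bi-invariant averages of multipliers have a limit at infinity. As a complement, $G$ has the approximation property of Haagerup and Kraus if and only if (H) holds for $G\times SU(2)\times\mathbb T^{\mathbb N}$.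
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group with left Haar measure, let $\lambda$ be the left regular representation, $(\lambda(g)\xi)(s)=\xi(g^{-1}s)$ for $\xi\in L^2(G)$, and let $L(G)$ be the von Neumann algebra generated by $\lambda(G)$. The Fourier algebra $A(G)$ is the predual of $L(G)$, viewed as a space of functions on $G$: a normal functional $h$ on $L(G)$ is identified with the function $g\mapsto\langle\lambda(g),h\rangle$. The comultiplication is the normal $*$-homomorphism $\delta_G\colon L(G)\to L(G)\,\overline\otimes\, L(G)$ with $\delta_G(\lambda(g))=\lambda(g)\otimes\lambda(g)$; its preadjoint is the pointwise product on $A(G)$. The algebra $A(G)$ acts on $L(G)$ by $v\cdot x=(\mathrm{id}\otimes v)\delta_G(x)$, that is,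
\[
\langle v\cdot x,h\rangle=\langle x,vh\rangle\qquad(v,h\in A(G),\ x\in L(G)),
\]
so that $v\cdot\lambda(g)=v(g)\lambda(g)$. Conjecture (H) of P.~Eymard is the statement
\begin{equation}
x\in\overline{A(G)\cdot x}^{\,w}\qquad\text{for every }x\in L(G),\tag{H}
\end{equation}
where $A(G)\cdot x=\{v\cdot x:v\in A(G)\}$ and the closure is taken in the $\sigma$-weak topology $\sigma(L(G),A(G))$. The problem, which we take from \cite{CP}, is whether (H) holds for every locally compact group.

Condition (H) is a statement about the summation of Fourier series. If $G$ is discrete, an operator $x\in L(G)$ is determined by its coefficients $\hat x(g)=(x\delta_e\mid\delta_g)$, and the coefficients of $v\cdot x$ are $v(g)\hat x(g)$. So (H) asks whether $x$ can be recovered from its Fourier series by summation factors in $A(G)$, where the factors may depend on $x$. For $G=\mathbb Z$ we have $L(G)=L^\infty(\mathbb T)$, the factors $v_N(n)=\max(0,1-|n|/N)$ produce the Fej\'er means, and these converge weak* to $x$. The same argument works whenever $G$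 is amenable, that is, by Leptin's theorem, whenever $A(G)$ has a bounded approximate unit $(v_i)$: then $\langle v_i\cdot x,h\rangle=\langle x,v_ih\rangle\to\langle x,h\rangle$ for all $x$ and $h$.

Condition (H) asks for much less than an approximate unit. By duality (Lemma~\ref{lem:dual}) it says that each $h\in A(G)$ lies in the norm closure of $A(G)h$. If $h$ has compact support, then $h=vh$ for any $v\in A(G)$ equal to $1$ on that support, and such $h$ are dense in $A(G)$. For general $h$ no bound on $v$ is required, and $v$ may depend on $h$. A counterexample must be a single pair $(x,h)$ with $\langle x,vh\rangle=0$ for all $v\in A(G)$ and $\langle x,h\rangle\ne0$. One could therefore expect (H) to hold for all groups. It does not.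

\begin{theorem}\label{thm:main}
Condition \textup{(H)} fails for the connected, second countable, locally compact group $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$, where $\mathbb T^{\mathbb N}$ is the countable product of circles.
\end{theorem}

The proof goes through a property of $G$ in which the single pair $(x,h)$ is replaced by a summable series of pairs. Let $MA(G)$ be the algebra of \emph{multipliers} of $A(G)$, the functions $\varphi$ on $G$ with $\varphi A(G)\subset A(G)$; it contains $A(G)$ and the constant function $1$. Let $\mathcal Q(G)$ be the space of linear functionals on $MA(G)$ of the form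
\begin{equation}\label{eq:Q}
q(\varphi)=\sum_{n}\langle x_n,\varphi h_n\rangle,\qquad x_n\in L(G),\quad h_n\in A(G),\quad\sum_n\|x_n\|\,\|h_n\|<\infty .
\end{equation}

\begin{definition}\label{def:M}
The group $G$ has \emph{property} (M) if every $q\in\mathcal Q(G)$ that vanishes on $A(G)$ satisfies $q(1)=0$.
\end{definition}

By the Hahn--Banach theorem, (M) says that $1$ lies in the closure of $A(G)$ for the topology $\sigma(MA(G),\mathcal Q(G))$. Condition (H) is property (M) tested only on the functionals \eqref{eq:Q} with one term (Lemma~\ref{lem:dual}). Theorem~\ref{thm:main} is the conjunction of the following two results.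

\begin{theorem}\label{thm:HM}
For every locally compact group $G$, condition \textup{(H)} holds for $G\times\mathbb T^{\mathbb N}$ if and only if $G$ has property \textup{(M)}.
\end{theorem}

\begin{theorem}\label{thm:SL3}
The group $SL(3,\mathbb R)$ does not have property \textup{(M)}.
\end{theorem}

Theorem~\ref{thm:HM}, proved in Section~\ref{sec:encode}, rests on a way to pack a series \eqref{eq:Q} on $G$ into one pair on $G\times\mathbb T^{\mathbb N}$. Theorem~\ref{thm:SL3}, proved in Section~\ref{sec:SL3}, exhibits a functional in $\mathcal Q(SL(3,\mathbb R))$ that computes a limit at infinity. Section~\ref{sec:AP} contains a complement that is not needed for Theorem~\ref{thm:main}. It concerns the approximation property (AP) of Haagerup and Kraus \cite{HK}, the analogue of (M) for completely bounded multipliers, whose definition is recalled there.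

\begin{theorem}\label{thm:AP}
For every locally compact group $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] $G$ has \textup{AP};
\item[(ii)] \textup{(H)} holds for $G\times\Lambda$ for every locally compact group $\Lambda$ with \textup{AP};
\item[(iii)] \textup{(H)} holds for $G\times SU(2)\times\mathbb T^{\mathbb N}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:further} derives further groups for which (H) fails and says what the method leaves undecided.

\section{The Fourier algebra and the functionals on its multipliers}\label{sec:prelim}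

\subsection{Standard facts}

Inner products are written $(\xi\mid\eta)$ and are linear in $\xi$; the bracket $\langle x,h\rangle$ is the bilinear pairing of $L(G)$ with $A(G)$. Haar measure on a compact group has total mass $1$. The span of $\lambda(G)$ is $\sigma$-weakly dense in $L(G)$, so a normal map on $L(G)$ is determined by its values at the $\lambda(g)$. We use the following facts.

\begin{enumerate}
\item[(A1)] The elements of $A(G)$ are the functions $h(g)=(\lambda(g)\xi\mid\eta)$ with $\xi,\eta\in L^2(G)$. For such $h$ we have $\langle x,h\rangle=(x\xi\mid\eta)$ and $\|h\|\le\|\xi\|\,\|\eta\|$. The space $A(G)$ is a Banach algebra under the pointwise product, $A(G)^*=L(G)$, $A(G)\subset C_0(G)$, and $|h(g)|=|\langle\lambda(g),h\rangle|\le\|h\|$.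
\item[(A2)] The subspace $A_c(G)=A(G)\cap C_c(G)$ is dense in $A(G)$ and contains, for each compact set, a function equal to $1$ on it \cite{Eym}.
\item[(A3)] For $F\in A(G)$ and $s,s'\in G$ the translate $F(s\,\cdot\,s')\colon g\mapsto F(sgs')$ lies in $A(G)$, and
\begin{equation}\label{eq:transl}
\langle x,F(s\,\cdot\,s')\rangle=\langle\lambda(s)x\lambda(s'),F\rangle .
\end{equation}
Indeed, if $F(g)=(\lambda(g)\xi\mid\eta)$, then $F(sgs')=(\lambda(g)\lambda(s')\xi\mid\lambda(s)^*\eta)$. This formula also shows that $(s,s')\mapsto F(s\,\cdot\,s')$ is norm continuous, and \eqref{eq:transl} shows that translations are isometries of $A(G)$.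
\item[(A4)] A finite complex Radon measure $\nu$ on $G$ defines $\lambda(\nu)\in L(G)$ by $\langle\lambda(\nu),h\rangle=\int h\,d\nu$, and $\|\lambda(\nu)\|\le\|\nu\|$. For $F\in L^1(G)$ the operator $\lambda(F)=\lambda(F\,ds)$ is the convolution $\zeta\mapsto F*\zeta$. Since $y\mapsto\langle xy,h\rangle$ is a normal functional, $\langle x\lambda(\nu),h\rangle=\int\langle x\lambda(s),h\rangle\,d\nu(s)$.
\item[(A5)] For two groups, $L(G\times\Lambda)=L(G)\,\overline\otimes\, L(\Lambda)$ with $\lambda(g,l)=\lambda(g)\otimes\lambda(l)$. The functions $(h_1\otimes h_2)(g,l)=h_1(g)h_2(l)$ with $h_1\in A(G)$, $h_2\in A(\Lambda)$ lie in $A(G\times\Lambda)$, have norm $\|h_1\|\,\|h_2\|$, and span a dense subspace. If $\Lambda$ is compact, then $1=(\lambda(\cdot)1\mid1)$ lies in $A(\Lambda)$ and has norm $1$.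
\end{enumerate}

\subsection{The dual form of (H)}

\begin{lemma}\label{lem:dual}
For a locally compact group $G$ the following are equivalent:
\begin{enumerate}
\item[(a)] \textup{(H)} holds for $G$;
\item[(b)] if $x\in L(G)$, $h\in A(G)$ and $\langle x,vh\rangle=0$ for all $v\in A(G)$, then $\langle x,h\rangle=0$;
\item[(c)] every $h\in A(G)$ lies in the norm closure of $A(G)h$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $x$. The set $A(G)\cdot x$ is a linear subspace, and the $\sigma$-weakly continuous functionals on $L(G)$ are the elements of $A(G)$. By Hahn--Banach, $x$ lies in the closure of $A(G)\cdot x$ if and only if $\langle x,h\rangle=0$ for every $h$ such that $\langle v\cdot x,h\rangle=\langle x,vh\rangle$ vanishes for all $v$. This is (a)$\Leftrightarrow$(b). Now fix $h$ instead. By Hahn--Banach in the Banach space $A(G)$, whose dual is $L(G)$, the function $h$ lies in the closure of the subspace $A(G)h$ if and only if $\langle x,h\rangle=0$ for every $x$ that annihilates $A(G)h$. This is (b)$\Leftrightarrow$(c).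
\end{proof}

\subsection{Multipliers and the space $\mathcal Q(G)$}

Let $\varphi\in MA(G)$. Multiplication by $\varphi$ has closed graph, because norm convergence in $A(G)$ implies pointwise convergence; so it is a bounded operator on $A(G)$, and $\|\varphi\|_{MA}$ denotes its norm. Its adjoint $m_\varphi$ is the normal map on $L(G)$ with $m_\varphi(\lambda(g))=\varphi(g)\lambda(g)$, whence $|\varphi(g)|\le\|\varphi\|_{MA}$. Moreover $\varphi$ is continuous: near a given point it coincides with $\varphi h\in A(G)$, where $h\in A(G)$ equals $1$ on a compact neighborhood of that point. For $\varphi\in A(G)$ we have $\|\varphi\|_{MA}\le\|\varphi\|$.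

For $q\in\mathcal Q(G)$ let $\|q\|_{\mathcal Q}$ be the infimum of $\sum_n\|x_n\|\,\|h_n\|$ over all representations \eqref{eq:Q}. Then $|q(\varphi)|\le\|q\|_{\mathcal Q}\|\varphi\|_{MA}$. The space $\mathcal Q(G)$ is closed under absolutely convergent sums:
\begin{equation}\label{eq:sum}
\sum_i\|q_i\|_{\mathcal Q}<\infty\quad\Longrightarrow\quad\sum_iq_i\in\mathcal Q(G)\ \text{ and }\ \Big\|\sum_iq_i\Big\|_{\mathcal Q}\le\sum_i\|q_i\|_{\mathcal Q}.
\end{equation}
To see this, choose for each $q_i$ a representation with $\sum_n\|x_n\|\,\|h_n\|\le\|q_i\|_{\mathcal Q}+\varepsilon2^{-i}$ and concatenate these representations.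

The simplest elements of $\mathcal Q(G)$ are the point evaluations $\varphi\mapsto\varphi(g)=\langle\lambda(g),\varphi h\rangle$, where $h\in A(G)$ and $h(g)=1$. A functional that violates (M) kills $A(G)\subset C_0(G)$ but not the constant $1$, so it may be thought of as an evaluation at infinity.

\begin{remark}\label{rem:bounded}
Suppose that $A(G)$ contains a net $(v_i)$ with $\|v_i\|_{MA}\le C$ and $\|v_ih-h\|\to0$ for all $h\in A(G)$; this is the case for amenable $G$. Then $G$ has (M). Indeed, for $q$ as in \eqref{eq:Q} and every $N$,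
\[
|q(v_i)-q(1)|\le\sum_{n\le N}\|x_n\|\,\|v_ih_n-h_n\|+(C+1)\sum_{n>N}\|x_n\|\,\|h_n\|,
\]
so $q(v_i)\to q(1)$.
\end{remark}

Both Theorem~\ref{thm:SL3} and Theorem~\ref{thm:AP} require averaging a functional over a compact subgroup. An integral of functionals is not a series, so we must convert one into the other.

\begin{lemma}\label{lem:average}
Let $K$ be a compact subgroup of $G$. For $\varphi\in MA(G)$ and $k,k'\in K$ the function $\varphi^{k,k'}(g)=\varphi(kgk')$ lies in $MA(G)$ and has the same norm as $\varphi$. For $q\in\mathcal Q(G)$ the functional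
\[
q^\natural(\varphi)=\int_K\int_Kq(\varphi^{k,k'})\,dk\,dk'
\]
lies in $\mathcal Q(G)$, and $\|q^\natural\|_{\mathcal Q}\le2\|q\|_{\mathcal Q}$.
\end{lemma}

\begin{proof}
Let $\Omega=K\times K$ with Haar measure $P$. For $h\in A(G)$ and $\omega=(k,k')$ put $h_\omega(g)=h(k^{-1}gk'^{-1})$. Then $\varphi^{k,k'}h=F(k\,\cdot\,k')$ with $F=\varphi h_\omega$. Since translations are isometries, this proves the first assertion, and by \eqref{eq:transl}
\begin{equation}\label{eq:move}
\langle x,\varphi^{k,k'}h\rangle=\langle x_\omega,\varphi h_\omega\rangle,\qquad x_\omega=\lambda(k)x\lambda(k').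
\end{equation}
The map $\omega\mapsto h_\omega$ is norm continuous with $\|h_\omega\|=\|h\|$, and $\omega\mapsto x_\omega$ is $\sigma$-weakly continuous with $\|x_\omega\|=\|x\|$. Hence \eqref{eq:move} is a continuous function of $\omega$, bounded by $\|x\|\,\|h\|\,\|\varphi\|_{MA}$. For $q$ as in \eqref{eq:Q} we may therefore exchange sum and integral, and by \eqref{eq:sum} it suffices to prove that $q^\natural\in\mathcal Q(G)$ and $\|q^\natural\|_{\mathcal Q}\le2\|x\|\,\|h\|$ when $q(\varphi)=\langle x,\varphi h\rangle$ and $h\neq0$.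

The set $\{h_\omega:\omega\in\Omega\}$ is norm compact. Covering it by finitely many small balls with centers in it, we obtain for each $l\ge1$ a Borel map $s_l\colon\Omega\to A(G)$ with finitely many values, all of norm $\|h\|$, such that $\sup_\omega\|h_\omega-s_l(\omega)\|\le2^{-l-1}\|h\|$. Put $s_0=0$. Then
\[
\sum_{l\ge0}\sup\|s_{l+1}-s_l\|\le\|h\|+\sum_{l\ge1}(2^{-l-1}+2^{-l-2})\|h\|\le2\|h\|.
\]
Write $s_{l+1}-s_l=\sum_j1_{B_{l,j}}h_{l,j}$ with finitely many disjoint nonempty Borel sets $B_{l,j}$, and define $x_{l,j}\in A(G)^*=L(G)$ by $\langle x_{l,j},v\rangle=\int_{B_{l,j}}\langle x_\omega,v\rangle\,dP(\omega)$, so that $\|x_{l,j}\|\le P(B_{l,j})\|x\|$. Since $s_l(\omega)\to h_\omega$ uniformly,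
\[
q^\natural(\varphi)=\sum_{l\ge0}\int_\Omega\langle x_\omega,\varphi\,(s_{l+1}-s_l)(\omega)\rangle\,dP(\omega)=\sum_{l,j}\langle x_{l,j},\varphi h_{l,j}\rangle,
\]
and $\sum_{l,j}\|x_{l,j}\|\,\|h_{l,j}\|\le\|x\|\sum_l\sup\|s_{l+1}-s_l\|\le2\|x\|\,\|h\|$.
\end{proof}

\section{Packing a series into one pair}\label{sec:encode}

\subsection{Products with a compact abelian group}

Let $\Lambda$ be a compact abelian group. We write its dual group $I$ additively and denote by $\chi_\xi$ the character attached to $\xi\in I$, so that $\chi_\xi\chi_\sigma=\chi_{\xi+\sigma}$ and $\chi_0=1$. The functions $\overline{\chi_\xi}$ form an orthonormal basis of $L^2(\Lambda)$, and $\lambda(t)\overline{\chi_\xi}=\chi_\xi(t)\overline{\chi_\xi}$. Thus $L(\Lambda)=\ell^\infty(I)$ with $\lambda(t)=(\chi_\xi(t))_\xi$, and $A(\Lambda)=\ell^1(I)$ is the algebra of absolutely convergent Fourier series $u=\sum_\xi\hat u(\xi)\chi_\xi$, with $\|u\|=\sum_\xi|\hat u(\xi)|$. For $y\in\ell^\infty(I)$ we have $y(\xi)=\langle y,\chi_\xi\rangle$, and the action of $A(\Lambda)$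 on $L(\Lambda)$ is
\begin{equation}\label{eq:action}
(u\cdot y)(\sigma)=\langle y,u\chi_\sigma\rangle=\sum_\xi\hat u(\xi)\,y(\xi+\sigma).
\end{equation}
In the same way $L(G\times\Lambda)=L(G)\,\overline\otimes\,\ell^\infty(I)$ is the space of bounded families $x=(x_\xi)_{\xi\in I}$ in $L(G)$, its predual $A(G\times\Lambda)$ is the space of summable families $h=(h_\xi)_{\xi\in I}$ in $A(G)$, and
\[
\langle x,h\rangle=\sum_\xi\langle x_\xi,h_\xi\rangle,\qquad h(g,t)=\sum_\xi h_\xi(g)\chi_\xi(t).
\]
For $\varphi\in MA(G)$ and $\sigma\in I$ the function $(\varphi\otimes\chi_\sigma)h$ has component $\varphi h_\xi$ at $\xi+\sigma$. Therefore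
\begin{equation}\label{eq:shift}
\langle x,(\varphi\otimes\chi_\sigma)h\rangle=\sum_\xi\langle x_{\xi+\sigma},\varphi h_\xi\rangle .
\end{equation}
The functions $\varphi\otimes\chi_\sigma$ with $\varphi\in A(G)$ are the families supported at the single point $\sigma$; they span a dense subspace of $A(G\times\Lambda)$. So $x$ annihilates $A(G\times\Lambda)h$ if and only if \eqref{eq:shift} vanishes for all $\varphi\in A(G)$ and all $\sigma\in I$. One half of Theorem~\ref{thm:HM} follows at once.

\begin{proposition}\label{prop:easy}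
If $G$ has \textup{(M)}, then \textup{(H)} holds for $G\times\Lambda$ for every compact abelian group $\Lambda$.
\end{proposition}

\begin{proof}
We verify condition (b) of Lemma~\ref{lem:dual}. Suppose that $x$ annihilates $A(G\times\Lambda)h$. Only countably many $h_\xi$ are nonzero and $\sum_\xi\|x_\xi\|\,\|h_\xi\|\le\|x\|\,\|h\|$, so $q(\varphi)=\sum_\xi\langle x_\xi,\varphi h_\xi\rangle$ belongs to $\mathcal Q(G)$. By \eqref{eq:shift} with $\sigma=0$ it vanishes on $A(G)$. Hence $\langle x,h\rangle=q(1)=0$.
\end{proof}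

\subsection{Two terms}\label{sub:two}

For the converse we start from a functional that violates (M) and must build one pair on $G\times\Lambda$ that violates condition (b) of Lemma~\ref{lem:dual}. The idea is visible for a sum of two terms,
\[
q(\varphi)=\langle x_1,\varphi h_1\rangle+\langle x_2,\varphi h_2\rangle .
\]
Try $\tilde h=h_1\otimes u_1+h_2\otimes u_2$ and $\tilde x=x_1\otimes y_1+x_2\otimes y_2$ with $u_n\in A(\Lambda)$ and $y_m\in L(\Lambda)$. By \eqref{eq:action},
\[
\langle\tilde x,(\varphi\otimes\chi_\sigma)\tilde h\rangle=\sum_{n,m}(u_n\cdot y_m)(\sigma)\,\langle x_m,\varphi h_n\rangle .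
\]
The naive choice puts the two terms at two points $\xi_1\ne\xi_2$ of $I$: take $u_n=\chi_{\xi_n}$ and let $y_m$ be the indicator function of $\{\xi_m\}$. For $\sigma=0$ this gives $q(\varphi)$, as desired, but for $\sigma=\xi_2-\xi_1$ the cross term $\langle x_2,\varphi h_1\rangle$ appears, and nothing is known about it. The only combination of the four numbers $\langle x_m,\varphi h_n\rangle$ that is known to vanish is $q(\varphi)$. So we need, for all $\sigma$ at once,
\begin{equation}\label{eq:biorth}
u_n\cdot y_m=\delta_{nm}\,z\qquad\text{with }z\in\ell^\infty(I),\ z(0)=1 .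
\end{equation}
Then the pairing above equals $z(\sigma)q(\varphi)$, which vanishes for $\varphi\in A(G)$ and equals $q(1)$ for $\varphi=1$, $\sigma=0$.

The relations \eqref{eq:biorth} force
\[
u_1^2\cdot y_1=u_1\cdot z=u_1\cdot(u_2\cdot y_2)=u_2\cdot(u_1\cdot y_2)=0,\qquad\text{while}\qquad u_1\cdot y_1=z\ne0 .
\]
This is impossible if $y_1=\lambda(\nu)$ comes from a measure, since $u\cdot\lambda(\nu)=\lambda(u\nu)$ and $u^2\nu=0$ implies $u\nu=0$. It is, however, how a derivative behaves. Conversely, suppose that on some compact abelian group $\Lambda_0$ we have $u\in A(\Lambda_0)$ and $a,b\in L(\Lambda_0)$ with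
\begin{equation}\label{eq:uab}
u\cdot a=0,\qquad u\cdot b=a,\qquad a(0)=1 .
\end{equation}
On $\Lambda=\Lambda_0\times\Lambda_0$ put $u_1=u\otimes1$, $u_2=1\otimes u$, $y_1=b\otimes a$, $y_2=a\otimes b$. Then $u_1\cdot y_1=(u\cdot b)\otimes a=a\otimes a$ and $u_1\cdot y_2=(u\cdot a)\otimes b=0$, and the two relations for $u_2$ follow by exchanging the factors. So \eqref{eq:biorth} holds with $z=a\otimes a$.

The first candidate for \eqref{eq:uab} is $\Lambda_0=\mathbb T$ with $u(t)=t$ near $0$, $a\colon v\mapsto v(0)$ and $b\colon v\mapsto v'(0)$; formally $(uv)(0)=0$ and $(uv)'(0)=v(0)$. But $b(\xi)=\chi_\xi'(0)=i\xi$ is unbounded, so $b\notin L(\mathbb T)$. We need a measure $a$ whose Fourier coefficients decay fast enough to absorb one derivative, and whose support is still the zero set of a function $u$ vanishing to first order only.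

\subsection{Schwartz's sphere}

Let $\mathbb T^3=\mathbb R^3/(2\pi\mathbb Z)^3$, with dual group $\mathbb Z^3$ and $\chi_\xi(t)=e^{i\xi\cdot t}$.

\begin{lemma}\label{lem:sphere}
There are $u\in A(\mathbb T^3)$, $a,b\in\ell^\infty(\mathbb Z^3)$ and $\gamma<1$ such that \eqref{eq:uab} holds and
\[
b(0)=0,\qquad|b(\xi)|\le2\ \text{ for all }\xi,\qquad|a(\xi)|\le\gamma\ \text{ for }\xi\ne0 .
\]
\end{lemma}

\begin{proof}
Let $\mu$ be the uniform probability measure on the unit sphere $S^2\subset(-\pi,\pi)^3$. Under $\mu$ each coordinate is uniformly distributed on $[-1,1]$, so by rotation invariance, for $\zeta\in\mathbb R^3$,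
\[
\int e^{i\zeta\cdot\omega}\,d\mu(\omega)=j(|\zeta|),\qquad j(\rho)=\frac12\int_{-1}^1e^{i\rho\tau}\,d\tau=\frac{\sin\rho}{\rho},\qquad\rho j'(\rho)=\cos\rho-j(\rho),
\]
with $j(0)=1$. Put $a(\xi)=j(|\xi|)$ and $b(\xi)=|\xi|\,j'(|\xi|)$. Thus $a=\lambda(\mu)$, and $b$ is the normal derivative of $\mu$. We have $a(0)=1$, $b(0)=0$ and $|b|\le2$. Since $j$ is continuous, $|j(\rho)|<1$ for $\rho>0$, and $j(\rho)\to0$ as $\rho\to\infty$, the number $\gamma=\sup_{\rho\ge1}|j(\rho)|$ is less than $1$; and $|\xi|\ge1$ for $0\ne\xi\in\mathbb Z^3$.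

Multiply $\frac12(|t|^2-1)$ by a function in $C_c^\infty((-\pi,\pi)^3)$ that equals $1$ on the compact set $\{\frac12\le|t|\le2\}$. This gives $u\in C^\infty(\mathbb T^3)$ with $u(t)=\frac12(|t|^2-1)$ for $\frac12\le|t|\le2$. The Fourier coefficients of a smooth function decay rapidly, so $u\in A(\mathbb T^3)$. Fix $\sigma\in\mathbb Z^3$. For $\frac12<s<2$ we integrate $u\chi_\sigma=\sum_\xi\hat u(\xi)\chi_{\xi+\sigma}$ over the sphere of radius $s$, on which $u$ is the constant $\frac12(s^2-1)$:
\begin{equation}\label{eq:radius}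
\tfrac12(s^2-1)\,j(s|\sigma|)=\int(u\chi_\sigma)(s\omega)\,d\mu(\omega)=\sum_\xi\hat u(\xi)\,j(s|\xi+\sigma|).
\end{equation}
At $s=1$ this reads $0=(u\cdot a)(\sigma)$. The $s$-derivative of $j(s|\zeta|)$ is $s^{-1}(\rho j'(\rho))|_{\rho=s|\zeta|}$, which is bounded by $2/s\le4$ uniformly in $\zeta$. Since $\sum_\xi|\hat u(\xi)|<\infty$, the series in \eqref{eq:radius} may be differentiated term by term, and at $s=1$ its derivative is $\sum_\xi\hat u(\xi)b(\xi+\sigma)=(u\cdot b)(\sigma)$. The derivative of the left side at $s=1$ is $j(|\sigma|)=a(\sigma)$. Hence $u\cdot b=a$.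
\end{proof}

The dimension matters. In dimension one the sphere is $\{\pm1\}$, $j(\rho)=\cos\rho$, and $\rho j'(\rho)=-\rho\sin\rho$ is unbounded on the integers, because $\sin n$ does not tend to $0$. In dimension three the decay $|j(\rho)|\le1/\rho$ pays for one derivative.

\subsection{Infinitely many terms}

For a series \eqref{eq:Q} we use one copy of $\mathbb T^3$ for each term. A new difficulty appears. After rescaling we may assume that $\sum_n\|h_n\|<\infty$, so $\sum_nh_n\otimes u_n$ converges in norm if the $u_n$ are bounded; but then the $x_m$ are merely bounded, and $\sum_mx_m\otimes y_m$ is a bounded family only if we control $\sum_m|y_m(\xi)|$ uniformly in $\xi$. This is where $b(0)=0$ and $\gamma<1$ enter.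

\begin{lemma}\label{lem:system}
Let $\Lambda=(\mathbb T^3)^{\mathbb N}$, with dual group $I$. There are $u_n\in A(\Lambda)$ and $y_n\in\ell^\infty(I)$ for $n\ge1$, an element $z\in\ell^\infty(I)$ with $z(0)=1$, and $C<\infty$ such that
\[
\|u_n\|\le C,\qquad\sum_n|y_n(\xi)|\le C\quad(\xi\in I),\qquad u_n\cdot y_m=\delta_{nm}\,z .
\]
\end{lemma}

\begin{proof}
The group $I=\bigoplus_{n\ge1}\mathbb Z^3$ consists of the sequences $\xi=(\xi_n)$ with finitely many nonzero terms. With $u,a,b,\gamma$ as in Lemma~\ref{lem:sphere}, put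
\[
u_n(t)=u(t_n),\qquad y_n(\xi)=b(\xi_n)\prod_{k\ne n}a(\xi_k),\qquad z(\xi)=\prod_ka(\xi_k).
\]
The products are finite because $a(0)=1$, and $z(0)=1$, $|z|\le1$. The coefficient $\hat u_n(\xi)$ equals $\hat u(\xi_n)$ if $\xi_k=0$ for all $k\ne n$, and is $0$ otherwise. Hence $\|u_n\|=\|u\|$, and in \eqref{eq:action} the function $u_n$ acts on the $n$-th variable only:
\begin{align*}
(u_n\cdot y_n)(\sigma)&=(u\cdot b)(\sigma_n)\prod_{k\ne n}a(\sigma_k)=z(\sigma),\\
(u_n\cdot y_m)(\sigma)&=(u\cdot a)(\sigma_n)\;b(\sigma_m)\prod_{k\ne n,m}a(\sigma_k)=0\qquad(n\ne m).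
\end{align*}
Fix $\xi\in I$ and let $N$ be the number of indices $n$ with $\xi_n\ne0$. If $\xi_n=0$, then $y_n(\xi)=0$ because $b(0)=0$. If $\xi_n\ne0$, then $N-1$ of the factors $a(\xi_k)$, $k\ne n$, have modulus at most $\gamma$ and the others equal $1$, so $|y_n(\xi)|\le2\gamma^{N-1}$. The sum $\sum_n|y_n(\xi)|$ is therefore $0$ for $N=0$, and for $N\ge1$
\[
\sum_n|y_n(\xi)|\le2N\gamma^{N-1}\le2(1+\gamma+\dots+\gamma^{N-1})\le\frac2{1-\gamma}.
\]
Take $C=\max(\|u\|,2/(1-\gamma))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:HM}]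
If $G$ has (M), apply Proposition~\ref{prop:easy}. Suppose that (M) fails, and let $q$ be as in \eqref{eq:Q}, vanishing on $A(G)$, with $q(1)\ne0$. Dropping the terms with $x_n=0$ and replacing $(x_n,h_n)$ by $(x_n/\|x_n\|,\|x_n\|h_n)$, we may assume $\|x_n\|\le1$ and $\sum_n\|h_n\|<\infty$. Let $\Lambda=(\mathbb T^3)^{\mathbb N}\cong\mathbb T^{\mathbb N}$, take $u_n,y_n,z,C$ from Lemma~\ref{lem:system}, and define
\[
\tilde h_\xi=\sum_n\hat u_n(\xi)h_n,\qquad\tilde x_\xi=\sum_my_m(\xi)x_m\qquad(\xi\in I).
\]
Then $\sum_\xi\|\tilde h_\xi\|\le C\sum_n\|h_n\|<\infty$ and $\|\tilde x_\xi\|\le C$, so $\tilde h\in A(G\times\Lambda)$ and $\tilde x\in L(G\times\Lambda)$. For $\varphi\in MA(G)$ and $\sigma\in I$, formula \eqref{eq:shift} gives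
\[
\langle\tilde x,(\varphi\otimes\chi_\sigma)\tilde h\rangle=\sum_{\xi,n,m}\hat u_n(\xi)\,y_m(\xi+\sigma)\,\langle x_m,\varphi h_n\rangle .
\]
The triple series converges absolutely: summing first over $m$ and then over $\xi$ bounds it by $C^2\|\varphi\|_{MA}\sum_n\|h_n\|$. Summing first over $\xi$ and using \eqref{eq:action}, we find
\[
\langle\tilde x,(\varphi\otimes\chi_\sigma)\tilde h\rangle=\sum_{n,m}(u_n\cdot y_m)(\sigma)\,\langle x_m,\varphi h_n\rangle=z(\sigma)\,q(\varphi).
\]
This vanishes for all $\varphi\in A(G)$ and $\sigma\in I$, so $\tilde x$ annihilates $A(G\times\Lambda)\tilde h$. For $\varphi=1$ and $\sigma=0$ it gives $\langle\tilde x,\tilde h\rangle=q(1)\ne0$. By Lemma~\ref{lem:dual}, (H) fails for $G\times\mathbb T^{\mathbb N}$.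
\end{proof}

\section{A limit at infinity for multipliers on $SL(3,\mathbb R)$}\label{sec:SL3}

In this section $G=SL(3,\mathbb R)$, $K=SO(3)$, and $U=\{k\in K:ke_1=e_1\}\cong SO(2)$, where $e_1$ is the first basis vector of $\mathbb R^3$. We want an element of $\mathcal Q(G)$ that evaluates multipliers at infinity. By \eqref{eq:sum} it suffices to find functionals $E_n\in\mathcal Q(G)$ given by probability measures that escape to infinity and satisfy $\sum_n\|E_{n+1}-E_n\|_{\mathcal Q}<\infty$. The available estimate is $\|\langle x,\,\cdot\;h\rangle\|_{\mathcal Q}\le\|x\|\,\|h\|$, so we need probability measures $\nu,\nu'$ with $\|\lambda(\nu)-\lambda(\nu')\|$ small. Point masses do not qualify: if $g\ne g'$ and $\xi$ is supported in a small neighborhood of the identity, then $\lambda(g)\xi\perp\lambda(g')\xi$, so $\|\lambda(g)-\lambda(g')\|\ge\sqrt2$. Uniform measures on double cosets of $U$ in $K$ do qualify, and we transport them far out by a diagonal matrix that commutes with $U$.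

\subsection{Bi-invariant evaluations}

For $\varphi\in MA(G)$ let $\varphi^\natural(g)=\int_K\int_K\varphi(kgk')\,dk\,dk'$, a continuous $K$-bi-invariant function. Every $g\in G$ has a singular value decomposition $g=k\operatorname{diag}(\sigma_1,\sigma_2,\sigma_3)k'$ with $k,k'\in O(3)$ and $\sigma_1\ge\sigma_2\ge\sigma_3>0$. Since $\det g=1$, we have $\det k=\det k'$ and $\sigma_1\sigma_2\sigma_3=1$; replacing $(k,k')$ by $(-k,-k')$ if necessary, which changes the sign of both determinants because $3$ is odd, we may take $k,k'\in K$. So $KgK$ is determined by the singular values, and these are determined by the \emph{gaps}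
\[
\alpha=\log\sigma_1-\log\sigma_2\ge0,\qquad\beta=\log\sigma_2-\log\sigma_3\ge0 .
\]
For $\alpha,\beta\ge0$ let $E_{\alpha,\beta}(\varphi)=\varphi^\natural(g)$ for any $g$ with gaps $(\alpha,\beta)$. This is the average $q^\natural$ of the point evaluation $q$ at $g$, so $E_{\alpha,\beta}\in\mathcal Q(G)$ by Lemma~\ref{lem:average}.

\subsection{Double cosets of $SO(2)$ in $SO(3)$}

We recall the representation theory of $K$. Its irreducible unitary representations are the $\pi_n$, $n\ge0$, on the spherical harmonics of degree $n$, with $\dim\pi_n=2n+1$. The $U$-fixed vectors of $\pi_n$ form a line $\mathbb C\xi_n$ with $\|\xi_n\|=1$, and $(\pi_n(k)\xi_n\mid\xi_n)=P_n(k_{11})$, where $P_n$ is the Legendre polynomial, given on $[-1,1]$ by Laplace's formula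
\[
P_n(c)=\frac1\pi\int_0^\pi Z(c,\phi)^n\,d\phi,\qquad Z(c,\phi)=c+i\sqrt{1-c^2}\cos\phi .
\]
What we need is a modulus of continuity at $c=0$ that does not depend on $n$.

\begin{lemma}\label{lem:legendre}
$|P_n(c)-P_n(0)|\le6|c|^{1/2}$ for all $c\in[-1,1]$ and $n\ge0$.
\end{lemma}

\begin{proof}
We have $|Z|^2=1-(1-c^2)\sin^2\phi\le1$, so $|P_n|\le1$. For $|c|>\frac12$ the left side is at most $2\le2\sqrt2\,|c|^{1/2}$, and for $n=0$ it vanishes. Let $|c|\le\frac12$ and $n\ge1$. Then $|Z|^2\le e^{-\frac34\sin^2\phi}$, so $\frac1\pi\int_0^\pi|Z|^m\,d\phi\le J_m:=\frac2\pi\int_0^{\pi/2}e^{-\frac38m\sin^2\phi}\,d\phi$. Here $J_0=1$, and for $m\ge1$ the inequality $\sin\phi\ge2\phi/\pi$ on $[0,\frac\pi2]$ gives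
\[
J_m\le\frac2\pi\int_0^\infty e^{-3m\phi^2/(2\pi^2)}\,d\phi=\sqrt{\frac{2\pi}{3m}}\le\frac{3}{2\sqrt m}\le\frac3{\sqrt{m+1}} .
\]
So $J_m\le3(m+1)^{-1/2}$ for all $m\ge0$, and $|P_n(c)|\le J_n\le3n^{-1/2}$. Next, $\partial_cZ=1-ic\cos\phi/\sqrt{1-c^2}$ satisfies $|\partial_cZ|^2\le1/(1-c^2)\le\frac43$, so differentiation under the integral gives $|P_n'(c)|\le2nJ_{n-1}\le6n^{1/2}$. Both bounds hold on $[-\frac12,\frac12]$, hence $|P_n(c)-P_n(0)|\le6\min(n^{-1/2},n^{1/2}|c|)$. The minimum of two positive numbers is at most their geometric mean, which here is $|c|^{1/2}$.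
\end{proof}

For $c\in[0,1]$ let $\kappa_c\in K$ be the rotation in the plane of the first two coordinates with matrix block $R_c=\begin{pmatrix}c&-\sqrt{1-c^2}\\ \sqrt{1-c^2}&c\end{pmatrix}$, and let $\mu_c$ be the image of the Haar measure of $U\times U$ under $(w,w')\mapsto w\kappa_cw'$. The operator $p_n=\int_U\pi_n(w)\,dw$ is the projection onto $\mathbb C\xi_n$, so
\[
\int\pi_n\,d\mu_c=p_n\pi_n(\kappa_c)p_n=P_n(c)\,p_n .
\]
The restriction of $\lambda$ to the compact group $K$ is a direct sum of copies of the $\pi_n$. Therefore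
\begin{equation}\label{eq:normK}
\|\lambda(\mu_c)-\lambda(\mu_0)\|\le\sup_n|P_n(c)-P_n(0)|\le6c^{1/2}.
\end{equation}

\subsection{Transport by a diagonal matrix}

For $t\in\mathbb R$ let $D_t=e^{-t/3}\operatorname{diag}(e^t,1,1)\in G$. It commutes with $U$.

\begin{lemma}\label{lem:transport}
For $t\in\mathbb R$ and $c\in[0,1]$ the functional $\varphi\mapsto\varphi^\natural(D_t\kappa_cD_t)-\varphi^\natural(D_t\kappa_0D_t)$ has $\mathcal Q$-norm at most $12\,c^{1/2}$.
\end{lemma}

\begin{proof}
We need a function of norm $1$ in $A(G)$, independently of $t$, that equals $1$ on $D_tKD_t$; the compactness of $K$ provides it. Let $V$ be a compact neighborhood of the identity, let $\xi$ be the indicator function of the compact set $KV$ divided by its $L^2$-norm, and put $h_0(g)=(\lambda(g)\xi\mid\xi)$. Then $\|h_0\|\le1$, and $h_0=1$ on $K$ because $\lambda(k)\xi=\xi$. Put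
\[
h(g)=h_0(D_t^{-1}gD_t^{-1}),\qquad x=\lambda(D_t)\big(\lambda(\mu_c)-\lambda(\mu_0)\big)\lambda(D_t).
\]
Then $\|h\|\le1$ by (A3), $h=1$ on $D_tKD_t$, and $\|x\|\le6c^{1/2}$ by \eqref{eq:normK}. By \eqref{eq:transl} and (A4), the functional $q(\varphi)=\langle x,\varphi h\rangle$ equals $\int_K\varphi(D_tlD_t)\,d(\mu_c-\mu_0)(l)$, and by Fubini's theorem $q^\natural(\varphi)=\int_K\varphi^\natural(D_tlD_t)\,d(\mu_c-\mu_0)(l)$. For $l=w\kappa w'$ with $w,w'\in U$ we have $D_tlD_t=wD_t\kappa D_tw'$, so $\varphi^\natural(D_tlD_t)=\varphi^\natural(D_t\kappa D_t)$. Thus $q^\natural$ is the functional in the statement, and Lemma~\ref{lem:average} gives $\|q^\natural\|_{\mathcal Q}\le2\|x\|\,\|h\|$.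
\end{proof}

It remains to see which double cosets Lemma~\ref{lem:transport} compares. The point is that a small change of $c$ near $0$ is magnified by $D_t$ into a large change of the gaps.

\begin{proposition}\label{prop:two}
For $\alpha,\beta\ge0$, not both zero,
\[
\|E_{\alpha,\beta}-E_{0,\,\beta+\alpha/2}\|_{\mathcal Q}\le12\,e^{-\beta/2},\qquad\|E_{\alpha,\beta}-E_{\alpha+\beta/2,\,0}\|_{\mathcal Q}\le12\,e^{-\alpha/2}.
\]
\end{proposition}

\begin{proof}
Let $\tau\ne0$. Up to the scalar $e^{-2\tau/3}$, which does not affect the gaps, $D_\tau\kappa_cD_\tau$ consists of the entry $1$ in position $(3,3)$ and the block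
\[
B=\operatorname{diag}(e^\tau,1)\,R_c\,\operatorname{diag}(e^\tau,1)=\begin{pmatrix}e^{2\tau}c&-e^\tau\sqrt{1-c^2}\\ e^\tau\sqrt{1-c^2}&c\end{pmatrix}.
\]
Since $\det B=e^{2\tau}$, the singular values of $B$ are $e^{\tau\pm r}$ for some $r\ge0$. The sum of their squares is the sum of the squares of the entries:
\[
2e^{2\tau}\cosh2r=e^{4\tau}c^2+2e^{2\tau}(1-c^2)+c^2 .
\]
Dividing by $2e^{2\tau}$ we get $\cosh2r-1=c^2(\cosh2\tau-1)$, that is, $\sinh r=c\sinh t$ with $t=|\tau|$. So $0\le r\le t$, every such $r$ comes from $c=\sinh r/\sinh t\in[0,1]$, the value $c=0$ corresponds to $r=0$, and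
\[
c=e^{-(t-r)}\,\frac{1-e^{-2r}}{1-e^{-2t}}\le e^{-(t-r)} .
\]
For $\tau=t>0$ the logarithms of the singular values are, up to a common constant, $t+r\ge t-r\ge0$. The gaps are $(2r,t-r)$, and for $c=0$ they are $(0,t)$. Lemma~\ref{lem:transport} gives $\|E_{2r,t-r}-E_{0,t}\|_{\mathcal Q}\le12e^{-(t-r)/2}$, which is the first estimate for $r=\alpha/2$, $t=\beta+\alpha/2$. For $\tau=-t<0$ the logarithms are $0\ge-t+r\ge-t-r$. The gaps are $(t-r,2r)$, and for $c=0$ they are $(t,0)$. So $\|E_{t-r,2r}-E_{t,0}\|_{\mathcal Q}\le12e^{-(t-r)/2}$, which is the second estimate for $r=\beta/2$, $t=\alpha+\beta/2$.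
\end{proof}

\subsection{The zigzag}

The first estimate moves along a segment $\beta+\alpha/2=\text{const}$ of the quadrant $\alpha,\beta\ge0$, the second along a segment $\alpha+\beta/2=\text{const}$. Either family alone keeps us in a bounded region. The two families have different slopes, so by alternating between them we can travel to infinity, and we can do so while the relevant gap grows linearly (Figure~\ref{fig:zigzag}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw[->] (0,0)--(8,0) node[right]{$\alpha$};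
\draw[->] (0,0)--(0,10.5) node[above]{$\beta$};
\draw[thick] (0,6)--(4,4);
\draw[thick] (0,9)--(2,8);
\draw[thick,dashed] (2,8)--(6,0);
\fill (0,6) circle (4pt) node[left]{$(0,3n)$};
\fill (4,4) circle (4pt) node[right]{$(2n,2n)$};
\fill (6,0) circle (4pt) node[below]{$(3n,0)$};
\fill (2,8) circle (4pt) node[right]{$(2n-2,2n+4)$};
\fill (0,9) circle (4pt) node[left]{$(0,3n+3)$};
\end{tikzpicture}
\caption{One step in the quadrant of gaps $(\alpha,\beta)$ of singular values in $SL(3,\mathbb R)$, drawn for $n=2$. The path is $(0,3n)\to(2n,2n)\to(3n,0)\to(2n-2,2n+4)\to(0,3n+3)$. A solid segment lies on a line $\beta+\alpha/2=\text{const}$ and joins a point $(\alpha,\beta)$ to the $\beta$-axis at cost $12e^{-\beta/2}$. The dashed segment lies on the line $\alpha+\beta/2=3n$ and joins a point $(\alpha,\beta)$ to the $\alpha$-axis at cost $12e^{-\alpha/2}$; it is used twice.}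
\label{fig:zigzag}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:SL3}]
Let $n\ge1$. For $(\alpha,\beta)=(2n,2n)$ we have $\beta+\alpha/2=\alpha+\beta/2=3n$, so $E_{2n,2n}$ is within $12e^{-n}$ of both $E_{0,3n}$ and $E_{3n,0}$. For $(\alpha,\beta)=(2n-2,2n+4)$ we have $\alpha+\beta/2=3n$ and $\beta+\alpha/2=3n+3$, so $E_{2n-2,2n+4}$ is within $12e^{-(n-1)}$ of $E_{3n,0}$ and within $12e^{-(n+2)}$ of $E_{0,3n+3}$. Adding the four bounds,
\[
\|E_{0,3n+3}-E_{0,3n}\|_{\mathcal Q}\le12(3+e)\,e^{-n}.
\]
By \eqref{eq:sum},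
\[
q=E_{0,3}+\sum_{n\ge1}(E_{0,3n+3}-E_{0,3n})\in\mathcal Q(G),\qquad q(\varphi)=\lim_{n\to\infty}E_{0,3n}(\varphi).
\]
The gaps $(0,3n)$ belong to $g_n=\operatorname{diag}(e^n,e^n,e^{-2n})$, and every element of $Kg_nK$ has operator norm $e^n$. So the sets $Kg_nK$ eventually leave every compact subset of $G$, and $q(\varphi)=0$ for $\varphi\in A(G)\subset C_0(G)$. On the other hand $E_{0,3n}(1)=1$ for all $n$, so $q(1)=1$. Thus (M) fails.
\end{proof}

Theorems~\ref{thm:HM} and~\ref{thm:SL3} together prove Theorem~\ref{thm:main}.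

\section{The approximation property}\label{sec:AP}

In this section $G$ is an arbitrary locally compact group, $S=SU(2)$, and $G'=G\times S$.

\subsection{Completely bounded multipliers}

A linear map $T$ on a von Neumann algebra $M$ is completely bounded if $\|T\|_{cb}=\sup_n\|T\otimes\mathrm{id}_{M_n}\|$ is finite, where $M_n=M_n(\mathbb C)$. If $T$ is also normal and $N$ is any von Neumann algebra, then $T\otimes\mathrm{id}$ extends to a normal map on $M\,\overline\otimes\, N$ of norm at most $\|T\|_{cb}$. Let $M_0A(G)$ be the space of $\varphi\in MA(G)$ for which $m_\varphi$ is completely bounded, with $\|\varphi\|_{M_0A}=\|m_\varphi\|_{cb}$. It contains $1$, and it contains $A(G)$, because for $v\in A(G)$ the map $m_v=(\mathrm{id}\otimes v)\delta_G$ is a $*$-homomorphism followed by a slice map. A function $f\in L^1(G)$ acts on $M_0A(G)$ by $\varphi\mapsto\int\varphi f$, and $\|f\|_{M_0A^*}\le\|f\|_1$ since $|\varphi|\le\|\varphi\|_{M_0A}$. Let $Q_0(G)$ be the norm closure of $L^1(G)$ in $M_0A(G)^*$. The group $G$ has AP \cite{HK} if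 $1$ lies in the $\sigma(M_0A(G),Q_0(G))$-closure of $A(G)$.

The group $S$ has exactly one irreducible representation of each dimension $n\ge1$, so $L(S)$ is the $\ell^\infty$-sum of the algebras $M_n$, $n\ge1$. For this reason the ordinary multiplier norm on $G\times S$ detects the completely bounded norm on $G$. Parts (b) and (c) of the next lemma are due to De Canni\`ere and Haagerup.

\begin{lemma}\label{lem:cb}
\begin{enumerate}
\item[(a)] If $\Phi\in A(G')$, then $\varphi(g)=\int_S\Phi(g,k)\,dk$ lies in $A(G)$.
\item[(b)] If $\varphi\in M_0A(G)$ and $\Lambda$ is any locally compact group, then $\varphi\otimes1\in MA(G\times\Lambda)$ and $\|\varphi\otimes1\|_{MA}\le\|\varphi\|_{M_0A}$.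
\item[(c)] If $\varphi$ is a function on $G$ with $\varphi\otimes1\in MA(G')$, then $\varphi\in M_0A(G)$ and $\|\varphi\|_{M_0A}\le\|\varphi\otimes1\|_{MA}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $p=\int_S\lambda(k)\,dk\in L(S)$. The functional $y\mapsto\langle y\otimes p,\Phi\rangle$ on $L(G)$ is normal, and its value at $\lambda(g)$ is $\varphi(g)$.

(b) The normal map $m_\varphi\otimes\mathrm{id}$ on $L(G)\,\overline\otimes\, L(\Lambda)$ has norm at most $\|\varphi\|_{M_0A}$ and sends $\lambda(g,l)$ to $\varphi(g)\lambda(g,l)$. So its preadjoint sends $h$ to the function $\varphi(g)h(g,l)$.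

(c) For $h\in A(G)$ we have $\varphi h\otimes1=(\varphi\otimes1)(h\otimes1)\in A(G')$, so $\varphi h\in A(G)$ by (a). Thus $\varphi\in MA(G)$. Let $T=m_{\varphi\otimes1}$. The identity $T(y\otimes a)=m_\varphi(y)\otimes a$ holds for $y=\lambda(g)$, $a=\lambda(k)$, and both sides are normal in $y$ and in $a$ separately; so it holds for all $y\in L(G)$ and $a\in L(S)$. Taking $a$ in the summand $M_n$ of $L(S)$, we see that $T$ restricts to $m_\varphi\otimes\mathrm{id}_{M_n}$ on $L(G)\otimes M_n$. Hence $\|m_\varphi\|_{cb}\le\|T\|$.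
\end{proof}

\subsection{From AP to approximation in norm}

To use AP we must recognize functionals as elements of $Q_0(G)$. For $\varphi\mapsto\langle x,\varphi h\rangle$, which may be a point evaluation, there is no evident reason for this. After smoothing $x$ by a convolution the functional is given by an integrable function.

\begin{lemma}\label{lem:L1}
Let $x\in L(G)$, $h\in A_c(G)$, and let $F$ be a bounded Borel function that vanishes outside a compact set $Y$. Then there is $f_0\in L^1(G)$ with $\langle x\lambda(F),\varphi h\rangle=\int\varphi f_0$ for all $\varphi\in MA(G)$.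
\end{lemma}

\begin{proof}
We first replace $x$ by a localized operator. Choose $w\in A_c(G)$ with $w=1$ on $(\operatorname{supp}h)Y^{-1}$ and put $y=w\cdot x$. For $v=\varphi h$ and $s\in Y$ the translate $v(\,\cdot\,s)$ is supported in $(\operatorname{supp}h)s^{-1}$, so $\langle y,v(\,\cdot\,s)\rangle=\langle x,wv(\,\cdot\,s)\rangle=\langle x,v(\,\cdot\,s)\rangle$. By (A4) and \eqref{eq:transl},
\[
\langle x\lambda(F),v\rangle=\int F(s)\langle x,v(\,\cdot\,s)\rangle\,ds=\int F(s)\langle y,v(\,\cdot\,s)\rangle\,ds=\langle y\lambda(F),v\rangle .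
\]

Next, let $\eta=yF\in L^2(G)$, the image of the vector $F\in L^2(G)$ under $y$. We claim that $\eta$ vanishes almost everywhere outside the compact set $Y'=(\operatorname{supp}w)Y$. Let $\zeta\in C_c(G)$ have support disjoint from $Y'$, and let $c(g)=(\lambda(g)F\mid\zeta)=\int F(g^{-1}s)\overline{\zeta(s)}\,ds$. If $g\in\operatorname{supp}w$ and $g^{-1}s\in Y$, then $s\in Y'$ and $\zeta(s)=0$. So $wc=0$, and $(\eta\mid\zeta)=\langle y,c\rangle=\langle x,wc\rangle=0$. Such $\zeta$ are dense in $L^2(G\setminus Y')$, which proves the claim. Consequently $\eta\in L^1(G)$.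

Finally, for $\zeta\in C_c(G)$ the right convolution $\xi\mapsto\xi*\zeta$ is bounded on $L^2(G)$ and commutes with $\lambda(G)$, hence with $y$. So $y\lambda(F)\zeta=y(F*\zeta)=(yF)*\zeta=\lambda(\eta)\zeta$, that is, $y\lambda(F)=\lambda(\eta)$. Therefore $\langle x\lambda(F),\varphi h\rangle=\int\varphi h\eta$, and $f_0=h\eta\in L^1(G)$.
\end{proof}

\begin{lemma}\label{lem:APnorm}
If $G$ has \textup{AP}, then for every locally compact group $\Lambda$ and every $h\in A(G\times\Lambda)$, the function $h$ lies in the norm closure of $\{(v\otimes1)h:v\in A(G)\}$.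
\end{lemma}

\begin{proof}
By Hahn--Banach it suffices to show that $\langle x,h\rangle=0$ for every $x\in L(G\times\Lambda)$ with $\langle x,(v\otimes1)h\rangle=0$ for all $v\in A(G)$. Fix $0\le f\in C_c(G)$ with $\int f=1$, and let $Y=\operatorname{supp}f$. For $\varphi\in M_0A(G)$ put $\varphi_f(g)=\int f(s)\varphi(gs)\,ds$, and for $s\in G$ put $h^s(g,l)=h(gs^{-1},l)$. The function $(\varphi(\,\cdot\,s)\otimes1)h$ is the right translate by $(s,e)$ of $(\varphi\otimes1)h^s$. By (A3) and Lemma~\ref{lem:cb}(b) it lies in $A(G\times\Lambda)$ and depends continuously on $s$ in norm. Its norm integral against $f(s)\,ds$ is the function $(\varphi_f\otimes1)h$, as one sees by evaluating at points. So we may define, using \eqref{eq:transl},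
\[
q_f(\varphi)=\langle x,(\varphi_f\otimes1)h\rangle=\int f(s)\,\langle x(\lambda(s)\otimes1),(\varphi\otimes1)h^s\rangle\,ds .
\]

We show that $q_f\in Q_0(G)$. Let $\varepsilon>0$. The map $s\mapsto h^s$ is norm continuous on the compact set $Y$, and by (A2) and (A5) the finite sums of functions $h_1\otimes h_2$ with $h_1\in A_c(G)$, $h_2\in A(\Lambda)$ are dense in $A(G\times\Lambda)$. So there are a finite Borel partition $(B_j)$ of $Y$ and such finite sums $h'_j$ with $\|h^s-h'_j\|\le\varepsilon$ for $s\in B_j$. With $F_j=f1_{B_j}$, Lemma~\ref{lem:cb}(b) and (A4) give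
\[
\Big|q_f(\varphi)-\sum_j\langle x(\lambda(F_j)\otimes1),(\varphi\otimes1)h'_j\rangle\Big|\le\varepsilon\,\|x\|\,\|\varphi\|_{M_0A}.
\]
The sum over $j$ is a finite sum of terms $\langle x(\lambda(F)\otimes1),\varphi h_1\otimes h_2\rangle=\langle x'\lambda(F),\varphi h_1\rangle$, where $x'=(\mathrm{id}\otimes h_2)(x)\in L(G)$. Each term is given by an element of $L^1(G)$, by Lemma~\ref{lem:L1}. Hence $q_f$ lies in the closure $Q_0(G)$ of $L^1(G)$.

By AP there is a net $v_i\in A(G)$ with $v_i\to1$ in $\sigma(M_0A(G),Q_0(G))$. Each $(v_i)_f$ is a norm integral of translates of $v_i$, so $(v_i)_f\in A(G)$ and $q_f(v_i)=0$ by the assumption on $x$. Since $1_f=1$, we conclude that $\langle x,h\rangle=q_f(1)=\lim_iq_f(v_i)=0$.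
\end{proof}

\subsection{Elements of $Q_0(G)$ as series on $G\times SU(2)$}

For the converse direction, a functional in $Q_0(G)$ that obstructs AP must be written as a series of the form \eqref{eq:Q}. We argue by duality: a functional on the space of such series is shown to come from a multiplier. Recall that the Fourier--Stieltjes algebra $B(G)$ consists of the coefficient functions of the unitary representations of $G$, normed as the dual of the full group $C^*$-algebra, and that $C^*_\lambda(G)$ is the norm closure of $\lambda(L^1(G))$. From \cite{Eym} we use that $C^*_\lambda(G)^*\subset B(G)$ and $A(G)\subset B(G)$ isometrically and that $B(G)\cap C_c(G)\subset A(G)$. Explicitly: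
\begin{enumerate}
\item[(B)] For every bounded functional $\theta$ on $C^*_\lambda(G)$ there is a continuous function $b\in B(G)$ with $\theta(\lambda(f))=\int bf$ for $f\in L^1(G)$; if $b$ has compact support, then $b\in A(G)$ and $\|b\|=\|\theta\|$.
\end{enumerate}

\begin{lemma}\label{lem:series}
Every $q\in Q_0(G)$ has the form $q(\varphi)=\sum_n\langle x_n,(\varphi\otimes1)h_n\rangle$ with $x_n\in L(G')$, $h_n\in A(G')$ and $\sum_n\|x_n\|\,\|h_n\|<\infty$.
\end{lemma}

\begin{proof}
Let $\mathcal R$ be the space of functionals on $M_0A(G)$ of this form, and let $\|q\|_{\mathcal R}$ be the infimum of $\sum_n\|x_n\|\,\|h_n\|$ over all representations. By Lemma~\ref{lem:cb}(b), $\|q\|_{M_0A^*}\le\|q\|_{\mathcal R}$, and concatenation shows that \eqref{eq:sum} holds for $\mathcal R$. Write $q_{x,h}$ for the functional $\varphi\mapsto\langle x,(\varphi\otimes1)h\rangle$. Every $f\in C_c(G)$, acting by $\varphi\mapsto\int\varphi f$, lies in $\mathcal R$: it equals $q_{\lambda(f)\otimes1,\,h_1\otimes1}$ for any $h_1\in A_c(G)$ with $h_1=1$ on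 $\operatorname{supp}f$, and so $\|f\|_{\mathcal R}\le\|h_1\|\,\|f\|_1$. We claim that
\begin{equation}\label{eq:claim}
\|f\|_{\mathcal R}\le\|f\|_{M_0A^*}\qquad(f\in C_c(G)).
\end{equation}
This implies the lemma. Indeed, $C_c(G)$ is dense in $L^1(G)$, hence in $Q_0(G)$, so each $q\in Q_0(G)$ is a sum $\sum_nf_n$ with $f_n\in C_c(G)$ and $\sum_n\|f_n\|_{M_0A^*}<\infty$; by \eqref{eq:claim} and \eqref{eq:sum} this sum lies in $\mathcal R$.

Fix $f\in C_c(G)$. By Hahn--Banach there is a linear functional $T$ on $\mathcal R$ with $|T(q)|\le\|q\|_{\mathcal R}$ for all $q$ and $T(f)=\|f\|_{\mathcal R}$. We show that $T$ is given on $C_c(G)$ by integration against some $\psi\in M_0A(G)$ with $\|\psi\|_{M_0A}\le1$. Then $\|f\|_{\mathcal R}=\int\psi f\le\|f\|_{M_0A^*}$, which is \eqref{eq:claim}.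

\emph{Step 1: a locally bounded function.} Let $V\subset G$ be open and relatively compact, and let $h_1\in A_c(G)$ equal $1$ on $\overline V$. Then $|T(f')|\le\|h_1\|\,\|f'\|_1$ for $f'\in C_c(V)$. Since $V$ has finite measure, there is $\psi_V\in L^\infty(V)$ with $T(f')=\int\psi_Vf'$ for $f'\in C_c(V)$. Testing on $C_c(V\cap V')$ shows that $\psi_V=\psi_{V'}$ almost everywhere on $V\cap V'$.

\emph{Step 2: multiplication by $\psi_V\otimes1$.} Let $h\in A_c(G')$ have support in $V\times S$. For $F\in C_c(G')$ we have $q_{\lambda(F),h}(\varphi)=\int_G\varphi f'$ with $f'(g)=\int_S(hF)(g,k)\,dk$, and $f'\in C_c(V)$. So $q_{\lambda(F),h}$ and $f'$ are the same element of $\mathcal R$, and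
\[
\int_{G'}(\psi_V\otimes1)\,h\,F=T(f')=T(q_{\lambda(F),h}),\qquad|T(q_{\lambda(F),h})|\le\|h\|\,\|\lambda(F)\|,
\]
where $(\psi_V\otimes1)h$ is extended by $0$ outside $V\times S$. Since $\lambda(C_c(G'))$ is dense in $C^*_\lambda(G')$, fact (B) yields a continuous $b\in B(G')$ with $\int bF=\int(\psi_V\otimes1)hF$ for all $F\in C_c(G')$. Thus $b=(\psi_V\otimes1)h$ almost everywhere on every compact set. On the open complement of $\operatorname{supp}h$ the continuous function $b$ therefore vanishes identically, so $b\in A(G')$ and $\|b\|\le\|h\|$.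

\emph{Step 3: continuity.} Given $V$, let $h_1\in A_c(G)$ equal $1$ on $\overline V$, let $V'$ be a relatively compact open set containing $\operatorname{supp}h_1$, and apply Step~2 to $V'$ and $h=h_1\otimes1$. Then $b=\psi_V\otimes1$ almost everywhere on $V\times S$, so by Fubini's theorem $\psi_V$ agrees almost everywhere on $V$ with the continuous function $g\mapsto\int_Sb(g,k)\,dk$. Two continuous functions that agree almost everywhere on an open set agree on it. Hence the continuous representatives of the $\psi_V$ patch together to a continuous function $\psi$ on $G$ with $T(f')=\int\psi f'$ for all $f'\in C_c(G)$.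

\emph{Step 4: the norm.} For $h\in A_c(G')$ the functions $b$ of Step~2 and $(\psi\otimes1)h$ are continuous and agree almost everywhere, so $(\psi\otimes1)h\in A(G')$ and $\|(\psi\otimes1)h\|\le\|h\|$. For general $h\in A(G')$ take $h_n\in A_c(G')$ with $h_n\to h$; then $(\psi\otimes1)h_n$ is a Cauchy sequence in $A(G')$ with pointwise limit $(\psi\otimes1)h$. So $\|\psi\otimes1\|_{MA}\le1$, and Lemma~\ref{lem:cb}(c) gives $\psi\in M_0A(G)$ with $\|\psi\|_{M_0A}\le1$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:AP}}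

\begin{proof}
(i)$\Rightarrow$(ii). Let $G$ and $\Lambda$ have AP, let $h\in A(G\times\Lambda)$ and $\varepsilon>0$. By Lemma~\ref{lem:APnorm} there is $v\in A(G)$ with $\|h-(v\otimes1)h\|\le\varepsilon$. By the same lemma with the roles of the groups exchanged there is $v'\in A(\Lambda)$ with $\|v\otimes1\|_{MA}\,\|h-(1\otimes v')h\|\le\varepsilon$; here $v\otimes1\in MA(G\times\Lambda)$ by Lemma~\ref{lem:cb}(b). Then $\|h-(v\otimes v')h\|\le2\varepsilon$ and $v\otimes v'\in A(G\times\Lambda)$. This is condition (c) of Lemma~\ref{lem:dual}.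

(ii)$\Rightarrow$(iii). The group $\Lambda=SU(2)\times\mathbb T^{\mathbb N}$ is compact, so $1\in A(\Lambda)$ and $\Lambda$ has AP.

(iii)$\Rightarrow$(i). By Theorem~\ref{thm:HM}, $G'$ has (M). Suppose that $G$ does not have AP. By Hahn--Banach there is $q\in Q_0(G)$ that vanishes on $A(G)$ and has $q(1)\ne0$. Write $q$ as in Lemma~\ref{lem:series} and put $q_1(\Phi)=\sum_n\langle x_n,\Phi h_n\rangle$ for $\Phi\in MA(G')$, so that $q_1\in\mathcal Q(G')$ and $q_1(\varphi\otimes1)=q(\varphi)$. We only know that $q_1$ vanishes on $A(G)\otimes1$, not on all of $A(G')$; averaging repairs this. Let $q_1^\natural\in\mathcal Q(G')$ be the average of $q_1$ over the compact subgroup $\{e\}\times S$, as in Lemma~\ref{lem:average}. If $\Phi\in A(G')$, then $\int_S\int_S\Phi^{k,k'}\,dk\,dk'$ is a norm integral in $A(G')$ by (A3), and evaluating at points shows that it equals $\varphi\otimes1$ with $\varphi(g)=\int_S\Phi(g,k)\,dk$. We have $\varphi\in A(G)$ by Lemma~\ref{lem:cb}(a). Since $q_1$ is norm continuous on $A(G')$, we get $q_1^\natural(\Phi)=q_1(\varphi\otimes1)=q(\varphi)=0$.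 But $q_1^\natural(1)=q_1(1)=q(1)\ne0$, which contradicts (M) for $G'$.
\end{proof}

\begin{remark}
Taking for $\Lambda$ the trivial group in (ii), we see that AP implies (H). Taking $\Lambda=\mathbb T^{\mathbb N}$ and using Theorem~\ref{thm:HM}, we see that AP implies (M).
\end{remark}

\section{Further groups and the scope of the method}\label{sec:further}

\begin{corollary}\label{cor:lattice}
Let $r\ge3$ and let $\Gamma$ be a lattice in $SL_r(\mathbb R)$ or in $SL_r(F)$, where $F$ is a non-archimedean local field; for example $\Gamma=SL(3,\mathbb Z)$. Then \textup{(H)} fails for $\Gamma\times SU(2)\times\mathbb T^{\mathbb N}$.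
\end{corollary}

\begin{proof}
By Lafforgue and de la Salle \cite{LS}, such a lattice does not have AP. Apply Theorem~\ref{thm:AP}.
\end{proof}

Theorem~\ref{thm:main} does not depend on \cite{LS}.

\begin{proposition}\label{prop:subgroup}
If \textup{(H)} holds for $G$, then it holds for every closed subgroup $G_0$ of $G$. Hence \textup{(H)} fails for every locally compact group that contains, as a closed subgroup, $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$ or one of the groups of Corollary~\ref{cor:lattice}.
\end{proposition}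

\begin{proof}
By Herz's theorem, restriction is a contractive surjective homomorphism $\rho\colon A(G)\to A(G_0)$. Let $h_0\in A(G_0)$, choose $h\in A(G)$ with $\rho(h)=h_0$, and, by Lemma~\ref{lem:dual}(c), choose $v_n\in A(G)$ with $v_nh\to h$. Then $\|\rho(v_n)h_0-h_0\|\le\|v_nh-h\|\to0$, so condition (c) holds for $G_0$.
\end{proof}

The construction of Section~\ref{sec:encode} spends one factor $\mathbb T^3$ on each term of the series \eqref{eq:Q}, and the functional of Section~\ref{sec:SL3} is obtained as an infinite series. The argument does not decide whether (H) holds for $SL(3,\mathbb R)$ or $SL(3,\mathbb Z)$ themselves, nor whether a Lie group or a discrete group can violate (H).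

\begin{thebibliography}{9}

\bibitem{CP}
\emph{On Crossed Products},
\texttt{http://imar.ro/\textasciitilde{}increst/1976/1\_1976.pdf}.

\bibitem{Eym}
P.~Eymard, Bull. SMF \textbf{92} (1964).

\bibitem{HK}
Haagerup and Kraus, Trans. AMS \textbf{344} (1994).

\bibitem{LS}
Lafforgue and de la Salle, Duke Math. J. \textbf{160} (2011).

\end{thebibliography}
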